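# Incomparable uncomplemented collections fill at most half of the cube

## 1. Two collections: moving the complement in one element at a time

Fix $n\ge 1$ and let $[n]=\{1,\dots,n\}$. For $Z\subseteq[n]$ write $\bar Z=[n]\setminus Z$. The $2^n$ subsets of $[n]$ split into $2^{n-1}$ complementary pairs $\{Z,\bar Z\}$.

**Definition.** A collection $\mathcal C$ of distinct subsets of $[n]$ is *uncomplemented* if $A\in\mathcal C$ implies $\bar A\notin\mathcal C$. Collections $\mathcal A_1,\dots,\mathcal A_k$ are *uncomplemented* if each of them is.

**Definition.** Collections $\mathcal A_1,\dots,\mathcal A_k$ of distinct subsets of $[n]$ are *incomparable* if $A_i\in\mathcal A_i$, $A_j\in\mathcal A_j$ and $i\ne j$ imply $A_i\not\subseteq A_j$.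

Nothing is asked about inclusions inside one collection. For instance, in $[3]$ the collections $\{\{1\},\{1,2\}\}$ and $\{\{3\},\{2,3\}\}$ are incomparable and uncomplemented. Equality counts as inclusion, so incomparable collections are pairwise disjoint.

How large can $\sum_i|\mathcal A_i|$ be for incomparable, uncomplemented collections? If $k=1$, the collection takes at most one set from each complementary pair, so $|\mathcal A_1|\le 2^{n-1}$.

If $k=2$, a pair can be used twice, with $A\in\mathcal A_1$ and $\bar A\in\mathcal A_2$. In the example above, $\{1\}$ and $\{2,3\}$ form such a pair, and so do $\{1,2\}$ and $\{3\}$. The total there is $4=2^{3-1}$, because the pairs $\{\emptyset,[3]\}$ and $\{\{2\},\{1,3\}\}$ are not used at all. In general, put $\mathcal F=\bigcup_i\mathcal A_i$. Summing $|\{Z,\bar Z\}\cap\mathcal F|-1$ over all pairs gives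
$$|\mathcal F|=2^{n-1}+\#\{\text{pairs contained in }\mathcal F\}-\#\{\text{pairs disjoint from }\mathcal F\}. \tag{1}$$
So we must show that the pairs used twice are paid for by pairs not used. For two collections the bound is a result of Hilton. Here is a proof that we shall then try to extend.

**Proposition 1.** If $\mathcal A_1,\mathcal A_2$ are incomparable and uncomplemented, then $|\mathcal A_1|+|\mathcal A_2|\le 2^{n-1}$.

**Step 1: replace the collections by down-sets.** The purpose is to have families with monotone indicator functions. Let $D_i=\{Z: Z\subseteq A\text{ for some }A\in\mathcal A_i\}$. It is closed under taking subsets. If $A\in\mathcal A_1$, then $A\in D_1$. Moreover $A\notin D_2$, since $A\in D_2$ would mean $A\subseteq A_2$ for some $A_2\in\mathcal A_2$. The same holds with the indices exchanged. Label each $Z\subseteq [n]$ by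
$$1\text{ if }Z\in D_1\setminus D_2,\qquad 2\text{ if }Z\in D_2\setminus D_1,\qquad \top\text{ if }Z\in D_1\cap D_2,\qquad 0\text{ otherwise.}$$
Members of $\mathcal A_i$ have label $i$. Let $m$ be the number of complementary pairs with labels $\{1,2\}$, and $p$ the number with labels $\{\top,0\}$.

By uncomplementedness, a pair contained in $\mathcal F$ has one set in each collection, so it is counted in $m$. A pair counted in $p$ is disjoint from $\mathcal F$. By (1), $|\mathcal F|\le 2^{n-1}+m-p$, and it remains to show $m\le p$.

**Step 2: an inequality for two down-sets.** We compare $D_1\cap D_2$ with the family of $Z\in D_1$ such that $\bar Z\in D_2$. With $\triangle$ the symmetric difference, let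
$$N_S=\#\{Z\subseteq[n]: Z\in D_1,\ Z\triangle S\in D_2\}\qquad(S\subseteq[n]).$$
Then $N_\emptyset=|D_1\cap D_2|$, and $N_{[n]}=\#\{Z: Z\in D_1,\ \bar Z\in D_2\}$. We claim $N_S\ge N_{S\cup\{c\}}$ whenever $c\notin S$.

Let $f,g$ be the indicator functions of $D_1,D_2$. Group the sets $Z$ into pairs $Y,\ Y\cup\{c\}$ with $c\notin Y$, and put $Y'=Y\triangle S$, so that $c\notin Y'$. Write $f_0=f(Y)\ge f_1=f(Y\cup\{c\})$ and $g_0=g(Y')\ge g_1=g(Y'\cup\{c\})$. Since $(Y\cup\{c\})\triangle S=Y'\cup\{c\}$, the group contributes $f_0g_0+f_1g_1$ to $N_S$. Since $Y\triangle(S\cup\{c\})=Y'\cup\{c\}$ and $(Y\cup\{c\})\triangle(S\cup\{c\})=Y'$, it contributes $f_0g_1+f_1g_0$ to $N_{S\cup\{c\}}$. The difference is $(f_0-f_1)(g_0-g_1)\ge0$, which proves the claim. Adding the elements of $[n]$ to $S=\emptyset$ one by one gives $N_\emptyset\ge N_{[n]}$.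

**Step 3: read the inequality pair by pair.** The purpose is to recognize $p-m$. The contributions of one complementary pair to $N_\emptyset$ and to $N_{[n]}$ are, in this order:

- labels $\{\top,\top\}$: $2$ and $2$;
- labels $\{\top,1\}$: $1$ and $1$ (in $N_{[n]}$, $Z$ must be the set labeled $1$);
- labels $\{\top,2\}$: $1$ and $1$ (in $N_{[n]}$, $Z$ must be the set labeled $\top$);
- labels $\{\top,0\}$: $1$ and $0$;
- labels $\{1,2\}$: $0$ and $1$;
- all others: $0$ and $0$.

Hence $0\le N_\emptyset-N_{[n]}=p-m$. This proves Proposition 1. $\square$

## 2. From two to $k$: merging and summing both fall short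

What changes when there are three or more collections? Hilton conjectured that the bound $2^{n-1}$ persists for every $k$. The conjecture is taken from "On incomparable and uncomplemented families of sets" (https://ajc.maths.uq.edu.au/pdf/33/ajc_v33_p157.pdf). We shall prove the following.

**Theorem 1 (Hilton's conjecture).** If $\mathcal A_1,\dots,\mathcal A_k$ are incomparable and uncomplemented, then $\sum_i|\mathcal A_i|\le 2^{n-1}$. More generally, if they are only assumed incomparable, and $q_i$ is the number of complementary pairs $\{A,\bar A\}\subseteq\mathcal A_i$, then $\sum_i|\mathcal A_i|\le 2^{n-1}+\sum_i q_i$.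

**Theorem 2.** If in addition at least three of the $\mathcal A_i$ are nonempty, then $\sum_i|\mathcal A_i|\le 2^{n-1}-1+\sum_i q_i$; in the uncomplemented case this is $2^{n-1}-1$.

**Theorem 3 (sharpness).** For incomparable, uncomplemented collections, all nonempty, the maximum of $\sum_{i=1}^k|\mathcal A_i|$ is $2^{n-1}$ if $k=1$, is $2^{n-1}$ if $k=2\le n$, and is exactly $2^{n-1}-1$ for all $3\le k\le n$.

The case $n=k=3$ can be settled by hand. With three nonempty collections, neither $\emptyset$ nor $[3]$ can be used, since each is comparable to everything. Suppose both sets of another pair are used, say $\{1\}$ and $\{2,3\}$; being uncomplemented forces them into different collections. A set in the remaining collection would have to be incomparable to both. But $\{2\},\{3\}\subseteq\{2,3\}$ and $\{1,2\},\{1,3\}\supseteq\{1\}$, so there is none. Hence each of the three remaining pairs is used at most once, and the total is at most $3=2^2-1$. The collections $\{\{1\}\},\{\{2\}\},\{\{3\}\}$ reach it.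

**Merging.** The first thing to try is to apply Proposition 1 to $\mathcal A_1\cup\mathcal A_2$ and $\mathcal A_3$. These two are still incomparable, but the union need not be uncomplemented. For $n=4$ take
$$\mathcal A_1=\{\{1,2\}\},\quad \mathcal A_2=\{\{3,4\}\},\quad \mathcal A_3=\{\{1,3\}\}. \tag{2}$$
All three are uncomplemented, and they are incomparable because they consist of distinct $2$-sets. But $\mathcal A_1\cup\mathcal A_2$ is a complementary pair, so Proposition 1 does not apply to it. The pairs that merging turns into internal pairs are among the twice-used pairs that we have to pay for.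

**Summing.** The next thing to try is to keep all the down-sets $D_1,\dots,D_k$ and add the inequalities of Step 2 over all ordered pairs $(i,j)$ with $i\ne j$. With $I(Z)=\{i: Z\in D_i\}$ the sum reads
$$\sum_Z|I(Z)|\big(|I(Z)|-1\big)\ \ge\ \sum_Z\#\{(i,j): i\ne j,\ i\in I(Z),\ j\in I(\bar Z)\}. \tag{3}$$
This is correct. A pair with $I(Z)=\{i\}$, $I(\bar Z)=\{j\}$, $i\neq j$, contributes $2$ on the right and $0$ on the left, as we want. A pair with $|I(Z)|=r$ and $I(\bar Z)=\emptyset$ contributes $r(r-1)$ on the left and $0$ on the right. For $k=2$ this is at most $2$, so such a pair pays for at most one twice-used pair. For $r=3$ it is $6$, and one unused pair is credited with paying for three.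

Take the singletons $\{1\},\{2\},\{3\}$ in $[3]$. Here $I(\emptyset)=\{1,2,3\}$, $I(\{i\})=\{i\}$, and $I(Z)=\emptyset$ for all larger $Z$. The left side of (3) is $6$, so if $m$ counts the pairs with $I(Z)=\{i\}$, $I(\bar Z)=\{j\}$, $i\ne j$, then (3) says only $m\le 3$. There is one pair, $\{\emptyset,[3]\}$, with $|I(Z)|\ge2$ and $I(\bar Z)=\emptyset$. From (3) we would therefore conclude only $|\mathcal F|\le 4+3-1=6$.

## 3. A weight that does not see beyond "at least two"

The trouble with (3) is that it measures how many $D_i$ contain $Z$. For the bookkeeping in (1) this is irrelevant once the number is at least two. So we forget it from the start.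

**Definition.** Let $M$ be the lattice consisting of a bottom $0$, a top $\top$, and pairwise incomparable atoms $1,\dots,k$. Thus $0<x<\top$ for every atom $x$, and there are no other strict relations. A map $s:2^{[n]}\to M$ is *order-reversing* if $Z\subseteq Z'$ implies $s(Z)\ge s(Z')$.

For the singletons in $[3]$, the map with $s(\emptyset)=\top$, $s(\{i\})=i$ and $s(Z)=0$ for $|Z|\ge2$ is order-reversing.

For an order-reversing $s$, let $m$ be the number of complementary pairs $\{Z,\bar Z\}$ such that $s(Z),s(\bar Z)$ are two distinct atoms. Let $p$ be the number of pairs with $\{s(Z),s(\bar Z)\}=\{\top,0\}$. We want $m\le p$, and we want to prove it as in Section 1: with a symmetric function $\Phi$ on $M\times M$ and the sums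
$$\Sigma_S=\sum_{Z\subseteq[n]}\Phi\big(s(Z),s(Z\triangle S)\big),\qquad S\subseteq[n]. \tag{4}$$

What must $\Phi$ be? A complementary pair with values $a,b$ contributes $\Phi(a,a)+\Phi(b,b)-2\Phi(a,b)$ to $\Sigma_\emptyset-\Sigma_{[n]}$. We would like this to be $2$ for $\{\top,0\}$, to be $-2$ for two distinct atoms, and to be $0$ otherwise. If we also set $\Phi(0,\cdot)=0$, all values are forced: the pair $\{x,0\}$ gives $\Phi(x,x)=0$, the pair $\{\top,0\}$ gives $\Phi(\top,\top)=2$, two distinct atoms give $\Phi(x,y)=1$, and $\{\top,x\}$ gives $\Phi(x,\top)=1$. So for atoms $x\ne y$ define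
$$\Phi(0,\cdot)=0,\quad \Phi(x,x)=0,\quad \Phi(x,y)=1,\quad \Phi(x,\top)=1,\quad \Phi(\top,\top)=2, \tag{5}$$
and extend symmetrically. For $k=2$ this is the function $f(a)g(b)+g(a)f(b)$ with $f,g$ the indicators of $\{1,\top\}$ and $\{2,\top\}$, that is, the weight of Section 1 symmetrized. For larger $k$ it is a truncation of the weight in (3), and it no longer comes to us as a sum of products. We have to check directly that the exchange step survives the truncation.

$\Phi$ is nondecreasing in each argument. As the second argument rises through $0$, an atom, $\top$, the function $\Phi(0,\cdot)$ stays $0$; the function $\Phi(x,\cdot)$ takes the values $0$, then $0$ or $1$, then $1$; and $\Phi(\top,\cdot)$ takes the values $0,1,2$.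

**Exchange inequality.** If $a_0\ge a_1$ and $b_0\ge b_1$ in $M$, then
$$\Phi(a_0,b_0)+\Phi(a_1,b_1)\ \ge\ \Phi(a_0,b_1)+\Phi(a_1,b_0). \tag{6}$$

*Proof.* If $a_0=a_1$ or $b_0=b_1$, the two sides are equal. If $a_1=0$, the claim is $\Phi(a_0,b_0)\ge\Phi(a_0,b_1)$, which is monotonicity. The case $b_1=0$ is symmetric. In the remaining case $a_0>a_1>0$ and $b_0>b_1>0$, which in $M$ forces $a_0=b_0=\top$ and $a_1=x$, $b_1=y$ atoms. The claim is then $2+\Phi(x,y)\ge 1+1$. $\square$

## 4. Twice-used pairs are paid for: $m\le p$

**Lemma 2.** If $s:2^{[n]}\to M$ is order-reversing, then $m\le p$. More precisely, $\Sigma_\emptyset-\Sigma_{[n]}=2(p-m)$, and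
$$\Sigma_S\ge\Sigma_{S\cup\{c\}}\qquad\text{whenever } c\notin S. \tag{7}$$

**Step 1: one element at a time.** This step proves (7). Group the sets $Z$ into pairs $Y,\ Y\cup\{c\}$ with $c\notin Y$, put $Y'=Y\triangle S$ (so $c\notin Y'$), and write
$$a_0=s(Y)\ge a_1=s(Y\cup\{c\}),\qquad b_0=s(Y')\ge b_1=s(Y'\cup\{c\}).$$
As in Section 1, $(Y\cup\{c\})\triangle S=Y'\cup\{c\}$, so the group contributes $\Phi(a_0,b_0)+\Phi(a_1,b_1)$ to $\Sigma_S$. Since $Y\triangle(S\cup\{c\})=Y'\cup\{c\}$ and $(Y\cup\{c\})\triangle(S\cup\{c\})=Y'$, it contributes $\Phi(a_0,b_1)+\Phi(a_1,b_0)$ to $\Sigma_{S\cup\{c\}}$. Apply (6) to each group and add.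

**Step 2: the two ends of the chain.** This step computes $\Sigma_\emptyset$ and $\Sigma_{[n]}$. Let $t_2$ be the number of complementary pairs with both values $\top$, and $t_1$ the number with one value $\top$ and the other an atom. Since $\Phi(a,a)$ is $2$ for $a=\top$ and $0$ otherwise,
$$\Sigma_\emptyset=2\,\#\{Z:s(Z)=\top\}=2(2t_2+t_1+p).$$
In $\Sigma_{[n]}=\sum_Z\Phi(s(Z),s(\bar Z))$ each complementary pair is counted twice, once for each of its members. So a pair with two distinct atoms contributes $2$, a pair with $\top$ and an atom contributes $2$, a pair with $\top,\top$ contributes $4$, and every other pair contributes $0$. Hence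
$$\Sigma_{[n]}=2m+2t_1+4t_2,$$
and $\Sigma_\emptyset-\Sigma_{[n]}=2(p-m)$. By (7), applied along a chain from $\emptyset$ to $[n]$, this is nonnegative. $\square$

## 5. Proof of Theorem 1

Let $\mathcal A_1,\dots,\mathcal A_k$ be incomparable, with $D_i=\{Z: Z\subseteq A\text{ for some }A\in\mathcal A_i\}$.

**Step 1: the map $s$.** We encode the collections by an order-reversing map. Let $s(Z)=0$ if $Z$ lies in no $D_i$, let $s(Z)=i$ if $Z$ lies in $D_i$ and in no other $D_j$, and let $s(Z)=\top$ if $Z$ lies in at least two of the $D_i$. If $Z\subseteq Z'$, then $Z$ lies in every $D_i$ that contains $Z'$, so $s(Z)\ge s(Z')$. Thus $s$ is order-reversing.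

**Step 2: where the collections sit.** We show
$$A\in\mathcal A_i\ \Longrightarrow\ s(A)=i. \tag{8}$$
Clearly $A\in D_i$. If also $A\in D_j$ with $j\neq i$, then $A\subseteq A_j$ for some $A_j\in\mathcal A_j$, contradicting incomparability. In particular the $\mathcal A_i$ are disjoint, so $|\mathcal F|=\sum_i|\mathcal A_i|$ for $\mathcal F=\bigcup_i\mathcal A_i$.

**Step 3: count.** We now bound the two terms in (1). A pair contained in $\mathcal F$ either lies inside a single $\mathcal A_i$, and there are $\sum_iq_i$ such pairs, or by (8) has two distinct atoms as values, and there are at most $m$ such pairs. By (8) a pair with values $\{\top,0\}$ is disjoint from $\mathcal F$, so at least $p$ pairs are disjoint from $\mathcal F$. Hence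
$$\sum_i|\mathcal A_i|\le 2^{n-1}+\sum_iq_i+m-p. \tag{9}$$
By Lemma 2, $m\le p$, which gives $\sum_i|\mathcal A_i|\le2^{n-1}+\sum_iq_i$. If the collections are uncomplemented, all $q_i$ are $0$. This proves Theorem 1. $\blacksquare$

Let us check this on (2). There $s(\emptyset)=s(\{1\})=s(\{3\})=\top$, $s(\{2\})=s(\{1,2\})=1$, $s(\{4\})=s(\{3,4\})=2$, $s(\{1,3\})=3$, and all other values are $0$. So $m=1$, from the pair $\{1,2\},\{3,4\}$, and $p=3$, from the pairs of $\emptyset$, $\{1\}$, $\{3\}$ with their complements.

## 6. What $m=p$ forces on single edges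

By (8), if three of the $\mathcal A_i$ are nonempty, then $s$ attains at least three atoms. Since $p-m$ is a nonnegative integer, (9) shows that Theorem 2 follows from the next statement.

**Proposition 3.** If $s:2^{[n]}\to M$ is order-reversing and $m=p$, then $s$ attains at most two atoms.

Two atoms are possible. Our running example is $n=2$ with
$$s(\emptyset)=\top,\quad s(\{1\})=1,\quad s(\{2\})=2,\quad s(\{1,2\})=0, \tag{10}$$
where $m=p=1$. From here to the end of Section 8, assume that $s$ is order-reversing and $m=p$.

**Step 1: equality everywhere.** We turn $m=p$ into information about every edge of the cube. By Lemma 2, $\Sigma_\emptyset-\Sigma_{[n]}=2(p-m)=0$. Given $c\notin S$, choose a maximal chain from $\emptyset$ to $[n]$ through $S$ and $S\cup\{c\}$. By (7), $\Sigma$ is nonincreasing along it, and its ends agree, so $\Sigma_S=\Sigma_{S\cup\{c\}}$. In the proof of (7) this forces equality in (6) for every group.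

For $c\in[n]$ and $Y\not\ni c$, call $(s(Y),s(Y\cup\{c\}))$ a *$c$-edge*. Given any $Y,Y'\not\ni c$, take $S=Y\triangle Y'$. Then $c\notin S$, and $Y$ with $Y'=Y\triangle S$ is one of the groups. Therefore any two $c$-edges $(a_0,a_1)$, $(b_0,b_1)$, possibly the same one, satisfy
$$\Phi(a_0,b_0)+\Phi(a_1,b_1)=\Phi(a_0,b_1)+\Phi(a_1,b_0). \tag{11}$$

**Step 2: forbidden combinations.** We read off from (11) which edges can occur in the same direction. Let $x,y$ be atoms.

- (i) No $c$-edge is $(\top,0)$. Compared with itself, it gives $\Phi(\top,\top)+\Phi(0,0)=2$ on the left and $2\Phi(\top,0)=0$ on the right.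
- (ii) If $(\top,x)$ and $(\top,y)$ are $c$-edges, then $x=y$. Indeed $2+\Phi(x,y)=\Phi(\top,y)+\Phi(x,\top)=2$, so $\Phi(x,y)=0$.
- (iii) If $(x,0)$ and $(y,0)$ are $c$-edges, then $x=y$. Indeed $\Phi(x,y)+\Phi(0,0)=\Phi(x,0)+\Phi(0,y)=0$.
- (iv) If $(\top,x)$ and $(y,0)$ are $c$-edges, then $x\ne y$. Indeed $\Phi(\top,y)+\Phi(x,0)=\Phi(\top,0)+\Phi(x,y)$ says $1=\Phi(x,y)$.

**Step 3: each direction has at most one upper and one lower atom.** We record the result in sets of elements. For an atom $x$ let
$$U_x=\{c:(\top,x)\text{ is a }c\text{-edge}\},\qquad L_x=\{c:(x,0)\text{ is a }c\text{-edge}\}.$$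
By (ii) the sets $U_x$ are pairwise disjoint. By (iii) the sets $L_x$ are pairwise disjoint. By (iv), $U_x\cap L_x=\emptyset$ for every $x$. Since $s$ is order-reversing, a non-constant $c$-edge is $(\top,x)$, $(x,0)$ or $(\top,0)$, and the last is excluded by (i). So we have the following rule.

**(R)** Every non-constant $c$-edge is either $(\top,x)$ with $c\in U_x$, or $(x,0)$ with $c\in L_x$, for some atom $x$.

Adding an element can only lower $s$, and removing one can only raise it. In example (10), the $1$-edges are $(\top,1)$ and $(2,0)$, and the $2$-edges are $(\top,2)$ and $(1,0)$. So $U_1=L_2=\{1\}$ and $U_2=L_1=\{2\}$.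

## 7. Passing from one atom to another

**Step 1: a whole subcube with value $x$.** We find many sets with a prescribed atomic value. Let $x$ be an attained atom and $s(Z)=x$. If we add an element $c$, then by (R) the value can change only to $0$, and only if $c\in L_x$. If we remove $c$, it can change only to $\top$, and only if $c\in U_x$. Since $U_x\cap L_x=\emptyset$, we obtain:
$$\begin{gathered}\text{the value } x \text{ is kept when we add or remove elements outside } U_x\cup L_x,\\ \text{add elements of } U_x,\ \text{or remove elements of } L_x. \end{gathered} \tag{12}$$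
Call $Z$ an *$x$-set* if $U_x\subseteq Z$ and $Z\cap L_x=\emptyset$. Start with any set of value $x$. Using (12), add all of $U_x$, remove all of $L_x$, and adjust the other elements at will. Every $x$-set is reached in this way. Hence, for attained $x$,
$$\text{every } x\text{-set } Z\text{ has } s(Z)=x. \tag{13}$$

**Step 2: the elements where two atoms meet.** For distinct atoms $x,z$ put
$$R_{xz}=U_x\cap L_z .$$
Two such sets with different ordered index pairs are disjoint, because the $U$'s are pairwise disjoint and so are the $L$'s. In example (10), $R_{12}=\{1\}$ and $R_{21}=\{2\}$.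

Now let $x\ne z$ be attained atoms and $Z$ an $x$-set. The set $Z$ contains $R_{xz}\subseteq U_x$ and misses $R_{zx}=U_z\cap L_x$. We are going to add $R_{zx}$, to remove $R_{xz}$, and to do both.

**Claim 1.** $s(Z\cup R_{zx})=0$ and $s(Z\setminus R_{xz})=\top$.

*First equality.* If it fails, the set has value $x$, and we shall deform it into a set containing a $z$-set. By (13), $s(Z)=x$, and adding elements lowers $s$, so $s(Z\cup R_{zx})\in\{x,0\}$. Suppose it is $x$. Let $V$ be obtained from $Z\cup R_{zx}$ by adding $U_z\setminus(U_x\cup L_x)$ and removing $L_z\setminus(U_x\cup L_x)$. By (12), $s(V)=x$. We check that $V\setminus R_{xz}$ is a $z$-set.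

- It contains $U_z$. Indeed $U_z\cap U_x=\emptyset$. The part $U_z\cap L_x=R_{zx}$ lies in $Z\cup R_{zx}$ and was not touched by the adjustment outside $U_x\cup L_x$. The rest of $U_z$ was added. Only elements of $L_z$ were removed, in the adjustment and in removing $R_{xz}$, and $L_z\cap U_z=\emptyset$.
- It misses $L_z$. Indeed $L_z\cap U_x=R_{xz}$ is removed, and $L_z\cap L_x=\emptyset$. The rest of $L_z$ was removed in forming $V$, and the elements added then lie in $U_z$, which is disjoint from $L_z$.

By (13) for the attained atom $z$, $s(V\setminus R_{xz})=z$. But $V\setminus R_{xz}\subseteq V$ gives $z\ge s(V)=x$, which is impossible for distinct atoms.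

*Second equality.* The argument is the mirror image. Removing elements raises $s$, so $s(Z\setminus R_{xz})\in\{x,\top\}$. Suppose it is $x$. Let $V$ be obtained from $Z\setminus R_{xz}$ by adding $U_z\setminus(U_x\cup L_x)$ and removing $L_z\setminus(U_x\cup L_x)$; again $s(V)=x$ by (12). We check that $V\cup R_{zx}$ is a $z$-set.

- It contains $U_z$: $U_z\cap U_x=\emptyset$, the part $U_z\cap L_x=R_{zx}$ is included, and the rest of $U_z$ was added and not removed again, since only elements of $L_z$ were removed.
- It misses $L_z$: the part $L_z\cap U_x=R_{xz}$ was removed at the start and not touched by the adjustment outside $U_x\cup L_x$; $L_z\cap L_x=\emptyset$; the rest of $L_z$ was removed; and the elements added, including those of $R_{zx}$, lie in $U_z$, which is disjoint from $L_z$.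

So $s(V\cup R_{zx})=z$. But $V\subseteq V\cup R_{zx}$ gives $x=s(V)\ge z$, a contradiction. $\square$

**Claim 2.** $W=(Z\cup R_{zx})\setminus R_{xz}$ has $s(W)=z$.

*Proof.* We approach $W$ from below and from above, that is, from value $0$ and from value $\top$. Since $R_{xz}\cap R_{zx}=\emptyset$, also $W=(Z\setminus R_{xz})\cup R_{zx}$.

Start from $Z\cup R_{zx}$, which has value $0$, and remove the elements of $R_{xz}\subseteq L_z$ one at a time. By (R), when the value first changes, at an element $c$, it changes to an atom $y$ with $c\in L_y$. As $c\in L_z$ and the $L$'s are disjoint, $y=z$. After that the value could change only to $\top$, at an element of $U_z$. But the removed elements lie in $U_x$, which is disjoint from $U_z$. So $s(W)\in\{0,z\}$.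

Now start from $Z\setminus R_{xz}$, which has value $\top$, and add the elements of $R_{zx}\subseteq U_z$ one at a time. By (R), the first change goes to an atom $y$ with $c\in U_y$, and $c\in U_z$ forces $y=z$. After that the value could change only to $0$, at an element of $L_z$. But the added elements lie in $L_x$, which is disjoint from $L_z$. So $s(W)\in\{\top,z\}$. Together, $s(W)=z$. $\square$

In example (10) with $x=1$ and $z=2$, the only $1$-set is $Z=\{1\}$. Claim 1 says $s(\{1,2\})=0$ and $s(\emptyset)=\top$, and Claim 2 says $s(\{2\})=2$.

## 8. Three atoms would give one set two values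

**Step 1: Claim 2 as a condition on $W$ alone.** The sets $W$ with value $z$ in Claim 2 depend on $x$ only through finitely many membership conditions, which we now isolate. For distinct atoms $x,z$ let $C(x,z)$ be the condition
$$W\cap U_x=U_x\setminus R_{xz},\qquad W\cap L_x=R_{zx}. \tag{14}$$
We claim: if $x\neq z$ are attained and $W$ satisfies $C(x,z)$, then $s(W)=z$.

Put $Z=(W\cup R_{xz})\setminus R_{zx}$. It contains $U_x$, because $R_{xz}$ has been put back and $R_{zx}\subseteq L_x$ is disjoint from $U_x$. It misses $L_x$, because $R_{zx}$ has been taken out and $R_{xz}\subseteq U_x$ is disjoint from $L_x$. So $Z$ is an $x$-set. By (14), $W$ contains $R_{zx}$ and misses $R_{xz}$, so $(Z\cup R_{zx})\setminus R_{xz}=W$, and Claim 2 applies.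

**Step 2: two compatible conditions.** Suppose three distinct atoms $x,y,z$ are attained. We look for a set $W$ satisfying both $C(x,z)$, which forces the value $z$, and $C(z,y)$, which forces the value $y$. The second condition reads
$$W\cap U_z=U_z\setminus R_{zy},\qquad W\cap L_z=R_{yz}.$$
Each condition alone can be met, since $U_x\cap L_x=\emptyset$ and $U_z\cap L_z=\emptyset$. The first constrains only elements of $U_x\cup L_x$, and the second only elements of $U_z\cup L_z$. As $U_x\cap U_z=L_x\cap L_z=\emptyset$, the elements constrained by both are those of $U_x\cap L_z=R_{xz}$ and of $L_x\cap U_z=R_{zx}$.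

- On $R_{xz}$, the condition $C(x,z)$ requires absence from $W$. So does $C(z,y)$: inside $L_z$ it allows only elements of $R_{yz}$, and $R_{xz}\cap R_{yz}=\emptyset$.
- On $R_{zx}$, the condition $C(x,z)$ requires presence in $W$. So does $C(z,y)$: inside $U_z$ it excludes only elements of $R_{zy}$, and $R_{zx}\cap R_{zy}=\emptyset$.

So some $W$ satisfies both conditions, and Step 1 gives $s(W)=z$ and $s(W)=y$, a contradiction. This proves Proposition 3. $\square$

**Step 3: Theorem 2.** If at least three of the $\mathcal A_i$ are nonempty, then $s$ attains at least three atoms by (8), so $m\ne p$ by Proposition 3. With Lemma 2 this gives $m\le p-1$, and (9) gives $\sum_i|\mathcal A_i|\le2^{n-1}-1+\sum_iq_i$. In the uncomplemented case all $q_i$ are $0$. This proves Theorem 2. $\blacksquare$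

## 9. Collections that reach the bounds

The upper bounds in Theorem 3 are those of Theorems 1 and 2. It remains to give examples with all collections nonempty.

**Case $k=1$.** Choose one set from each complementary pair. This is an uncomplemented collection of size $2^{n-1}$.

**Case $k=2\le n$.** Take $\mathcal A_1=\{Z:1\in Z,\ 2\notin Z\}$ and $\mathcal A_2=\{Z:2\in Z,\ 1\notin Z\}$. A set in one contains an element that every set in the other misses, so they are incomparable. The complement of a set in one collection lies in the other, so both are uncomplemented. The total is $2\cdot2^{n-2}=2^{n-1}$.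

**Case $k=n=3$.** The collections $\{\{1\}\},\{\{2\}\},\{\{3\}\}$ have total $3=2^2-1$.

**Case $n\ge4$, $3\le k\le n$.** The plan is to use $k-1$ one-element collections that spoil only $k$ complementary pairs, and one large collection that uses every other pair. Let $E_i=\{1,i\}$ and $\mathcal A_i=\{E_i\}$ for $2\le i\le k$. Let $\mathcal N$ be the family of all sets that contain, or are contained in, some $E_i$ with $2\le i\le k$. Let $\mathcal A_1$ consist of one set not in $\mathcal N$ from each complementary pair not contained in $\mathcal N$.

All collections are uncomplemented: $\mathcal A_1$ has at most one set from each pair, and the others have one set each. They are incomparable: the $E_i$ are distinct $2$-sets, and no set outside $\mathcal N$ is comparable to any $E_i$.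

Which pairs $\{Z,\bar Z\}$ are contained in $\mathcal N$? We cannot have $Z\subseteq E_i$ and $\bar Z\subseteq E_j$, since $|E_i\cup E_j|\le3<n$. We cannot have $Z\supseteq E_i$ and $\bar Z\supseteq E_j$, since both would contain $1$. So, up to exchanging $Z$ and $\bar Z$, we have $Z\subseteq E_i$ and $\bar Z\supseteq E_j$ for some $i,j$. Then $1\notin Z$, so $Z=\emptyset$ or $Z=\{i\}$ with $2\le i\le k$.

All of these occur. For $Z=\emptyset$ we have $\bar Z=[n]\supseteq E_2$. For $Z=\{i\}$ take any $j\ne i$ in $\{2,\dots,k\}$, which exists because $k\ge3$; then $\bar Z\supseteq E_j$. They give $k$ different pairs, since in each pair $Z$ has at most one element and $\bar Z$ at least three. Hence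
$$|\mathcal A_1|=2^{n-1}-k>0,$$
where positivity holds because $k\le n<2^{n-1}$ for $n\ge4$. The total is $(2^{n-1}-k)+(k-1)=2^{n-1}-1$. This proves Theorem 3. $\blacksquare$

For $n=4$ and $k=3$, the construction has $E_2=\{1,2\}$ and $E_3=\{1,3\}$, and the pairs contained in $\mathcal N$ are those of $\emptyset$, $\{2\}$, $\{3\}$ with their complements. The other five pairs supply, for example,
$$\mathcal A_1=\big\{\{4\},\ \{2,3,4\},\ \{3,4\},\ \{2,4\},\ \{2,3\}\big\}.$$
The total is $5+1+1=7=2^3-1$.
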